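# Crossing-free graphs per triangulation: convex position is the unique minimum

## 1. The ratio pg/tr for three, four and five points

Let $P$ be a set of $n\ge 3$ points in the plane in general position, meaning that no three are collinear. A *crossing-free geometric graph* on $P$ has vertex set $P$ and straight segments as edges, no two of which cross, and no edge passes through a point of $P$ other than its endpoints. Let $\mathrm{pg}(P)$ be the number of such graphs, the empty one included. The maximal ones are the *triangulations* of $P$; their number is $\mathrm{tr}(P)$. Write $G_n$ for $n$ points in strictly convex position; $\mathrm{pg}(G_n)$ and $\mathrm{tr}(G_n)$ depend only on $n$.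

Which $P$ has the fewest crossing-free graphs per triangulation, that is, the smallest ratio $\mathrm{pg}(P)/\mathrm{tr}(P)$? The natural first guess is convex position. A triangulation of $P$ has $2n-3+k$ edges if $k$ points of $P$ are interior to the convex hull (we recall this in Section 2). So triangulations of $G_n$ have the fewest edges, hence the fewest subgraphs. This reasoning is not a proof: one graph usually lies in many triangulations, and the amount of sharing depends on $P$. Let us test the guess. Hull edges cross nothing, so each may be switched on and off freely; only the other segments matter.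

For $n=3$ the ratio is $2^3/1=8$.

For $n=4$ in convex position there are four hull edges and two crossing diagonals, so $\mathrm{pg}=2^4\cdot 3=48$, $\mathrm{tr}=2$, ratio $24$. A triangle with one interior point has six segments, none crossing, so the ratio is $64/1=64$.

For $n=5$ in convex position there are $5$ triangulations and $11$ sets of non-crossing diagonals (the empty set, $5$ singles, $5$ pairs). The ratio is $2^5\cdot 11/5=70.4$.

Now let $a,b,c,d$ be a convex quadrilateral in cyclic order, let $x=ac\cap bd$, and put $p$ inside the triangle $abx$. The non-hull segments are $pa,pb,pc,pd,ac,bd$. The point $p$ is on the $b$-side of $ac$ and on the $a$-side of $bd$. So $pd$ crosses $ac$, $pc$ crosses $bd$, $ac$ crosses $bd$, and nothing else crosses. The crossings form the path $pd - ac - bd - pc$, which has $8$ independent sets, of which $3$ are maximum, of size $2$. Hence $\mathrm{pg}=2^4\cdot 2^2\cdot 8=512$ and $\mathrm{tr}=3$: the triangulations use $pa,pb$ and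
$$T_1:\ pd,bd;\qquad T_2:\ pd,pc;\qquad T_3:\ ac,pc .$$
The ratio is $512/3\approx 170.7$. We call this the *five-point example* and return to it.

Finally take a triangle $abc$, labeled counterclockwise, with interior points $p,q$. Label so that the line $pq$ separates $a$ from $b,c$ and the ray from $q$ through $p$ leaves the triangle across $ab$. The segments $pa,qa$ lie on the $a$-side of the line $pq$, the segments $pb,qc,qb,pc$ on the other. There $b,c,q,p$ is a convex quadrilateral in this cyclic order, so only its diagonals $qb$ and $pc$ cross. Hence $\mathrm{tr}=2$, $\mathrm{pg}=2^3\cdot 2^5\cdot 3=768$, ratio $384$.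

The guess survives. It is correct in general, and these notes prove it in quantitative form. Write $H$ for the set of hull vertices of $P$, $h=|H|$, $I=P\setminus H$ for the interior points, and $k=|I|=n-h$.

**Theorem A.** For every $P$ in general position with $|P|=n\ge3$,
$$\frac{\mathrm{pg}(P)}{\mathrm{tr}(P)}\ \ge\ e^{k/250}\,\frac{\mathrm{pg}(G_n)}{\mathrm{tr}(G_n)} .$$
Hence $\mathrm{pg}(P)/\mathrm{tr}(P)\ge \mathrm{pg}(G_n)/\mathrm{tr}(G_n)$ always, with equality if and only if $P$ is in convex position.

**Theorem B.** For the same $P$,
$$\frac{\mathrm{pg}(P)}{\mathrm{tr}(P)}\ \ge\ 2^{(3n-3+k)/2}.$$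
In particular, if $\mathrm{conv}\,P$ is a triangle then $\mathrm{pg}(P)\ge 2^{2n-3}\,\mathrm{tr}(P)$.

The question is posed in "On the Number of Crossing-Free Configurations on Planar Points Sets". The bounds quoted with it show why small cases are not conclusive. Razen, Snoeyink and Welzl (2008) give $(2.82-o(1))^n\le \mathrm{pg}(P)/\mathrm{tr}(P)\le(7.98+o(1))^n$, and Flajolet and Noy (1999) give growth $2.914\ldots^n$ for convex position. The lower bound $2.82^n$ is exponentially below the convex value, so a finer argument is needed.

## 2. Triangulations, flips and dissections of a convex polygon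

Every crossing-free graph extends to a triangulation. Every triangulation $T$ contains all hull edges, and its bounded faces are triangles that cover $\mathrm{conv}\,P$. Summing angles, $2\pi$ at each interior point and $(h-2)\pi$ at the hull, shows that $T$ has $2k+h-2=n-2+k$ triangles. Call the edges that are not hull edges *interior edges*. Counting edge–triangle incidences, $3(n-2+k)=2\cdot(\text{interior edges})+h$, so their number is
$$N=n-3+2k ,$$
and $T$ has $N+h=2n-3+k$ edges in all.

**Definition (flippable).** For an interior edge $e$ of $T$, let $Q_e$ be the quadrilateral formed by its two triangles; the two vertices of $Q_e$ not on $e$ are the *opposite vertices* of $e$. The edge is *flippable* if $Q_e$ is convex. Flipping $e$ replaces it by the other diagonal of $Q_e$, which gives a triangulation again. Let $u(T)$ be the number of unflippable interior edges.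

If $e=ab$ is unflippable, with opposite vertices $c,d$, then one endpoint, say $a$, has angle $>\pi$ in $Q_e$ (angle exactly $\pi$ would make $c,a,d$ collinear). The line $ab$ then meets the segment $cd$ beyond $a$, so $a$ lies in the interior of the triangle $bcd$. The other endpoint is not reflex, because the angles of $Q_e$ sum to $2\pi$.

**Definition (Catalan numbers, dissections).** $C_m$ is the Catalan number: $C_0=1$, $C_{m+1}=\sum_{i=0}^m C_iC_{m-i}$, and $C_{m+1}/C_m=2(2m+1)/(m+2)$. A convex $(M+3)$-gon has $C_{M+1}$ triangulations, each with $M$ diagonals. Let $D_M$ be its number of dissections, i.e. sets of non-crossing diagonals, and put $r_M=D_M/C_{M+1}$.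

For instance $D_0,D_1,D_2,D_3=1,3,11,45$, so $r_0,r_1,r_2,r_3=1,\ \tfrac32,\ \tfrac{11}5,\ \tfrac{45}{14}$.

Let $\mathrm{pg}'(P)$ count the crossing-free graphs that contain all hull edges. Then $\mathrm{pg}(P)=2^h\,\mathrm{pg}'(P)$, and in particular $\mathrm{pg}(G_n)/\mathrm{tr}(G_n)=2^n r_{n-3}$. Since $2^h=2^{n-k}$, the inequality of Theorem A is equivalent to
$$\ln\frac{\mathrm{pg}'(P)}{\mathrm{tr}(P)}\ \ge\ k\ln 2+\ln r_{n-3}+\frac{k}{250}. \tag{1}$$
For $k=0$ this is an equality.

We use one elementary fact repeatedly. If $a,b\in H$, then the line $ab$ meets $\mathrm{conv}\,P$ exactly in the segment $ab$, because hull vertices are extreme points. The hull vertices strictly on one side of the line are those of one of the two open arcs of the hull boundary between $a$ and $b$. Also, any angle between two edges at a hull vertex, measured inside $\mathrm{conv}\,P$, is $<\pi$.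

Throughout, $T$ is a uniformly random triangulation of $P$ and $\mathbb E$ is the expectation.

## 3. Counting graphs by lifting triangulations

The trouble in Section 1 was that a graph lies in many triangulations. We want a rule that assigns each graph to exactly one. Lifting the points to three dimensions supplies it.

**Definition (admissible heights, LC).** Heights $\omega:P\to\mathbb R$ are *admissible* if no four lifted points are coplanar and

(C) if $q\in P$ lies in the interior of a triangle $abc$ with $a,b,c\in P$, then the lift of $q$ is below the plane through the lifts of $a,b,c$.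

A triangulation $T$ then lifts to a piecewise linear surface over $\mathrm{conv}\,P$, strictly bent across every interior edge. An interior edge is *LC* if the surface is convex across it, i.e. bent upwards. $\mathrm{LC}(T)$ is the number of LC interior edges.

Two observations.

First, let $Q$ be a convex quadrilateral of points of $P$ with diagonals $ab,cd$ crossing at $x$. Let $\alpha,\beta$ be the heights above $x$ of the lifted segments $ab$ and $cd$; $\alpha\ne\beta$ since the four lifts are not coplanar. If $Q$ is split by $ab$, the surface along $cd$ has height $\alpha$ at $x$, while the chord has height $\beta$. So $ab$ is LC exactly when $\alpha<\beta$. Hence exactly one of the two diagonals is LC, the lower one at the crossing. The split by the LC diagonal gives the lower boundary of the lifted tetrahedron, the other split the upper boundary.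

Second, every unflippable edge is LC. With $a\in\mathrm{int}(bcd)$ as in Section 2, (C) puts the lift of $a$ below the plane of the lifts of $b,c,d$. So the lifts of $abc,abd,acd$ form the lower boundary of the lifted tetrahedron, and the surface is convex across $ab$.

**Lemma 1.** For admissible heights, $\mathrm{pg}'(P)=\sum_T 2^{\mathrm{LC}(T)}$, the sum being over all triangulations of $P$.

*Proof.* We show that each crossing-free $G$ containing the hull edges lies in exactly one $T$ all of whose edges outside $G$ are LC.

**Step 1: existence.** Start with any $T\supseteq G$. While some edge $e\notin G$ is not LC, it is an interior edge and flippable, since unflippable edges are LC; flip it. The new triangulation still contains $G$. Its surface over $Q_e$ has passed from the upper to the lower boundary of a tetrahedron, so the surface has not risen anywhere and has dropped somewhere. Thus no triangulation repeats, and the process stops.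

**Step 2: uniqueness.** Suppose $T_1\ne T_2$ both have the property, with surfaces $g_1,g_2$ (functions on $\mathrm{conv}\,P$).

First, $g_1\le g_2$ on every edge $e$ of $T_2$. If $e\in T_1$, the two agree on $e$. Otherwise $e\notin G$, and every edge of $T_1$ crossed by $e$ is an interior edge that is not in $G$, because $G\subseteq T_2$ and $e\in T_2$; so it is LC in $T_1$. Hence $g_1$ is convex along $e$. It agrees with the linear function $g_2|_e$ at the endpoints, so $g_1\le g_2$ on $e$. Symmetrically $g_2\le g_1$ on every edge of $T_1$.

Next, $g_1=g_2$ everywhere. Let $\Delta_i\in T_i$ be triangles with overlapping interiors. A vertex of the convex polygon $\Delta_1\cap\Delta_2$ is a point of $P$ or a crossing of an edge of $T_1$ with an edge of $T_2$. In the first case $g_1=\omega=g_2$ there; in the second case both inequalities hold there. Both functions are linear on $\Delta_1\cap\Delta_2$, so they agree on it.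

Finally, since $T_1\ne T_2$ are both maximal, some edge $e$ of $T_2$ is not in $T_1$, and by maximality of $T_1$ it crosses an edge $e_1$ of $T_1$. As above $e_1\notin G$, so $e_1$ is LC, and $g_1$ is strictly bent along $e$ at the crossing. But $g_2$ is linear along $e$, and $g_1=g_2$: a contradiction.

**Step 3: counting.** The graphs assigned to $T$ are exactly those $G$ with (hull edges and non-LC edges of $T$) $\subseteq G\subseteq T$. There are $2^{\mathrm{LC}(T)}$ of them. $\square$

*The pentagon.* For a convex pentagon, Lemma 1 applied to the graph of hull edges alone says that exactly one of the five triangulations has $\mathrm{LC}=2$. With heights $-\omega$, also admissible because (C) is vacuous, exactly one has $\mathrm{LC}=0$. The other three have $\mathrm{LC}=1$, and $4+3\cdot2+1=11=D_2$.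

*The five-point example.* Give $p$ height $0$ and $a,b,c,d$ generic heights close to $1$; (C) holds. In $T_2$ the edges $pc,pd$ are lower than the hull diagonals $bd,ac$ they cross, so they are LC. The edges $pa$ and $pb$ are unflippable there, since $p\in\mathrm{int}(abd)$ and $p\in\mathrm{int}(abc)$. So $\mathrm{LC}(T_2)=4$ and $u(T_2)=2$. In $T_1$ the three edges at $p$ are unflippable, as $p$ has degree $3$, and $bd$ is not LC. So $\mathrm{LC}(T_1)=u(T_1)=3$, and likewise for $T_3$. The sum is $16+8+8=32=\mathrm{pg}'$, as it should be.

Flipping is an involution on the pairs ($T$, flippable edge of $T$), and it exchanges LC and non-LC. So on average half of the flippable edges are LC, while all unflippable ones are: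
$$\mathbb E\,\mathrm{LC}=\tfrac12(N-\mathbb E u)+\mathbb E u=\tfrac12\,(N+\mathbb E u). \tag{2}$$
For a convex $(M+3)$-gon, (C) is vacuous and $u=0$. So for any heights with no four lifts coplanar, *the mean of $2^{\mathrm{LC}}$ over its triangulations is $r_M$, and the mean of $\mathrm{LC}$ is $M/2$*.

## 4. Unflippable edges and Theorem B

By Lemma 1 and Jensen's inequality, $\mathrm{pg}'/\mathrm{tr}=\mathbb E\,2^{\mathrm{LC}}\ge 2^{\mathbb E\,\mathrm{LC}}$, and (2) asks for a lower bound on $\mathbb E u$.

**Lemma 2.** $\mathbb E u\ge k$.

*Proof.* The plan is to find a quantity that flips reverse in sign, so that flippable edges contribute nothing on average. For an interior edge $e$ let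
$$\Delta(e)=\sum_{v\in I\ \text{endpoint of } e}\angle_v\;-\sum_{v\in I\ \text{opposite to } e}\angle_v ,$$
where $\angle_v$ is the angle of $Q_e$ at $v$. A flip keeps $Q_e$ and exchanges endpoints with opposite vertices, so it changes the sign of $\Delta$. Hence $\mathbb E\sum_{e\ \text{flippable}}\Delta(e)=0$.

Now sum $\Delta$ over all interior edges of a fixed $T$. Let $v\in I$. All edges at $v$ are interior edges, and each triangle angle at $v$ is counted for both of its sides; so $v$ contributes $2\cdot 2\pi$ as an endpoint. As an opposite vertex it contributes each of its triangle angles at most once, at most $2\pi$ in all. So $\sum_e\Delta(e)\ge 2\pi k$ for every $T$, and therefore $\mathbb E\sum_{e\ \text{unflippable}}\Delta(e)\ge2\pi k$. Each $\Delta(e)$ is at most the sum of two angles of a quadrilateral, which is $<2\pi$. Thus $2\pi\,\mathbb E u\ge 2\pi k$. $\square$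

In the five-point example, $\mathbb E u=(3+2+3)/3=8/3\ge1$.

*Proof of Theorem B.* Take as heights a sufficiently small generic perturbation of $|x|^2$. Before perturbation (C) holds because $|x|^2$ is strictly convex. It consists of finitely many strict inequalities, so it persists. For each four points (no three collinear), coplanarity of the lifts is one nontrivial linear condition on the heights, so a generic perturbation avoids it. By Lemma 1, Jensen, (2) and Lemma 2,
$$\frac{\mathrm{pg}'(P)}{\mathrm{tr}(P)}=\mathbb E\,2^{\mathrm{LC}}\ \ge\ 2^{(N+\mathbb E u)/2}\ \ge\ 2^{(n-3+3k)/2}.$$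
Multiply by $2^h=2^{n-k}$ to get $2^{(3n-3+k)/2}$. If $\mathrm{conv}\,P$ is a triangle, then $k=n-3$ and the exponent is $2n-3$. $\square$

Why does this not prove Theorem A? For a convex polygon, Jensen replaces $r_M$ by $2^{M/2}$. The first values are $r_1=1.5$ against $1.414\ldots$, $r_2=2.2$ against $2$, and $r_3=3.21\ldots$ against $2.82\ldots$. We now see that the gap grows exponentially.

## 5. The numbers $r_M$ up to a bounded factor

**Step 1: a recurrence for $r_M$.** Let $a_m$ be the number of dissections of an $(m+1)$-gon, with $a_1=1$, so $a_{M+2}=D_M$. Consider the cell at a fixed root side. If it has $\ell\ge2$ further sides, each carries an independent dissection. So $y=\sum a_mx^m$ satisfies $y=x+y^2+y^3+\cdots=x+\frac{y^2}{1-y}$, i.e. $2y^2-(1+x)y+x=0$, and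
$$y=\tfrac14(1+x-W),\qquad W=\sqrt{1-6x+x^2}.$$
From $(1-6x+x^2)W'=(x-3)W$, comparing coefficients and using that for $m\ge2$ the coefficient of $x^m$ in $W$ is $-4a_m$, we get
$$m a_m=3(2m-3)a_{m-1}-(m-3)a_{m-2}\qquad(m\ge3);$$
for $m=3$ the last term has coefficient $0$. (Check: $4\cdot 11=15\cdot3-1$ and $5\cdot45=21\cdot 11-2\cdot 3$.) With $m=M+3$: $(M+3)D_{M+1}=3(2M+3)D_M-MD_{M-1}$. Divide by $(M+3)C_{M+2}=2(2M+3)C_{M+1}$ and use $C_{M+1}=\frac{2(2M+1)}{M+2}C_M$:
$$r_{M+1}=\tfrac32 r_M-\theta_M r_{M-1},\qquad \theta_M=\frac{M(M+2)}{4(2M+1)(2M+3)}=\frac{1-\eta_M}{16},\qquad \eta_M=\frac{3}{(2M+1)(2M+3)} , \tag{3}$$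
for $M\ge1$.

**Step 2: the ratios $q_M=r_{M+1}/r_M$ stay above their limit.** We have $q_0=\frac32$ and $q_M=\frac32-\theta_M/q_{M-1}$ for $M\ge1$. Let
$$L=\frac{3+2\sqrt2}{4}=1.4571067\ldots,\qquad\text{which satisfies } L=\frac32-\frac1{16L}.$$
Then $q_0\ge L$. If $q_{M-1}\ge L$ then, since $\theta_M\le\frac1{16}$, $q_M\ge\frac32-\frac1{16L}=L$. So $q_M\ge L$ for all $M$, and $r_M\ge L^M$.

Here is the exact place where Theorem B falls short. Put
$$\gamma=\ln L-\tfrac12\ln 2 .$$
Since $L=(1+\sqrt2)^2/4$, $\ln L=2\ln(1+\sqrt2)-2\ln2=0.3764528\ldots$, and $\frac12\ln2=0.3465735\ldots$. So $\gamma=0.029879\ldots$ and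
$$0.0298<\gamma<0.02988 .$$
Theorem B gives $2^n\cdot2^{(n-3)/2}\cdot2^{k/2}$, while $\mathrm{pg}(G_n)/\mathrm{tr}(G_n)=2^nr_{n-3}\ge 2^n\cdot2^{(n-3)/2}e^{\gamma(n-3)}$. So Theorem B is below the convex value as soon as $\gamma(n-3)>\frac k2\ln 2$; for $k=1$ this is the case for all $n\ge15$, since $12\cdot0.0298=0.3576>0.3466$. Few interior points in a large polygon defeat it. The loss is Jensen's inequality on convex pieces, where we actually know the exact answer $r_M$.

**Step 3: $r_M$ is within a constant factor of $L^M$.** Put $d_M=q_M-L\ge0$. For $M\ge1$,
$$d_M=\frac1{16L}-\frac{1-\eta_M}{16q_{M-1}}=\frac{d_{M-1}}{16Lq_{M-1}}+\frac{\eta_M}{16q_{M-1}}\le\frac{d_{M-1}}{16L^2}+\frac{\eta_M}{16L}.$$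
Since $\eta_M=\frac32\big(\frac1{2M+1}-\frac1{2M+3}\big)$, $\sum_{M\ge1}\eta_M=\frac12$. So each partial sum $S_J=\sum_{M=0}^Jd_M$ satisfies $S_J\le d_0+\frac{S_J}{16L^2}+\frac1{32L}$. With $d_0<0.0429$, $\frac1{16L^2}<0.02945$, $\frac1{32L}<0.02145$ we get $S_J<0.06435/0.97055<0.06631$. So $S=\sum_{M\ge0} d_M<0.0664$.

Now define
$$g_M=\ln r_M-\tfrac M2\ln2 ,$$
which is precisely what Jensen loses on a convex $(M+3)$-gon. Then $g_M-\gamma M=\ln r_M-M\ln L=\sum_{i<M}\ln(q_i/L)$. Each term lies between $0$ and $d_i/L$, and $1.4571\cdot0.0456>0.0664$. Hence
$$\gamma M\le g_M\le\gamma M+\sigma,\qquad \sigma:=0.0456 . \tag{4}$$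

**Step 4: the price of a polygon.** Later, a convex $(j+3)$-gon, which has $j+1$ triangles, will be charged $\gamma$ per triangle and will return $g_j$. Put
$$f_j=\gamma(j+1)-g_j .$$
The following facts hold.

- $f_j=\gamma-(g_j-\gamma j)\ge\gamma-\sigma>-f^*$ with $f^*:=0.0158$.
- $f_j-f_{j-1}=\gamma+\frac12\ln2-\ln q_{j-1}=\ln L-\ln q_{j-1}\le0$, so $f_j$ is nonincreasing.
- $f_0=\gamma$.
- $f_1=2\gamma-\ln\frac3{2\sqrt2}=0.00086\ldots<0.0009$.
- $f_2=3\gamma-\ln1.1=-0.00567\ldots<-0.0056$.
- For $j\ge3$: $f_j\le f_3=4\gamma-\ln\frac{45}{14}+\frac32\ln2=-0.00836\ldots<-0.0083$.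

## 6. Conditioning on the triangles that touch interior points

From now on $k\ge1$. The idea is to apply Jensen only to the part of $T$ near the interior points. The rest of $T$ will consist of triangulated convex polygons with hull vertices, on which $\mathbb E\,2^{\mathrm{LC}}=r_M$ exactly. For this the polygons must decouple from the rest, and the freedom in the heights achieves that.

**Step 1: heights that lift the hull far above the interior.** Let $\omega=\mathbf 1_H+\varepsilon|x|^2$ with $\varepsilon>0$ small, then perturb generically by an amount so small that the finitely many strict inequalities below persist. Condition (C) holds: a point $q$ in the interior of a triangle $abc$ is in $I$, so $\mathbf 1_H(q)=0$, which is at most the interpolated value of $\mathbf 1_H$, and $|x|^2$ is strictly convex. Moreover: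

(D) *If $a,b,z\in H$, $p\in I$ and the segments $ab$, $pz$ cross, then $ab$ is the non-LC diagonal of the quadrilateral $apbz$.*

Indeed at the crossing $ab$ has height $1+O(\varepsilon)$ and $pz$ has height $t+O(\varepsilon)$ with $0<t<1$. There are finitely many such configurations, so a small $\varepsilon$ works for all.

**Step 2: the convex components.** For $0\le i\le3$ let $\tau_i$ be the number of triangles of $T$ with exactly $i$ vertices in $I$; we speak of $\tau_i$-*triangles*. Let $K$ be the set of triangles with at least one vertex in $I$, the *$K$-triangles*. Group the all-hull triangles into components $Q$ under edge adjacency.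

*Each $Q$ is a convex polygon with vertices in $H$.* Build $Q$ by adding triangles one at a time across an edge. Suppose the current union is $\mathrm{conv}(V)$ with $V\subseteq H$, and the triangle $abz$ is added across its side $ab$. Then $z\in H$ lies strictly beyond $ab$, i.e. on the hull arc between the cyclically consecutive elements $a,b$ of $V$. The polygon $\mathrm{conv}(V\cup\{z\})$ is cut by its diagonal $ab$ into $\mathrm{conv}(V)$ and $abz$, so the new union is $\mathrm{conv}(V\cup\{z\})$.

Thus $Q$ is convex, contains no points of $P$ except its vertices, and $T|_Q$ is a triangulation of it. Let $N_Q$ be its number of diagonals in $T$; so $Q$ has $N_Q+3$ vertices and $N_Q+1$ triangles. Two different $Q$'s share at most vertices: a common side would make two all-hull triangles adjacent.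

**Step 3: doors are never LC.** A side of $Q$ is a hull edge, or its other triangle is in $K$; in the latter case we call it a *door*. A door $ab$ has on its $K$-side a triangle $pab$ with $p\in I$, a $\tau_1$-triangle with *apex* $p$. A door is flippable, because the angles of $Q_{ab}$ at $a,b\in H$ are $<\pi$. Its opposite vertices are $p\in I$ and some $z\in H$, so by (D) it is not LC.

In the five-point example, $T_1$ has the single component $Q=bcd$ with $N_Q=0$ and the door $bd$, which we saw is not LC. In $T_2$ there is no component.

**Step 4: the exact conditional mean.** The $Q$'s are determined by $K$. The interior of $\overline{\mathrm{conv}\,P\setminus\bigcup K}$ is the disjoint union of the interiors of the $Q$'s: a point on a side of some $Q$ has a $K$-triangle or the outside of $\mathrm{conv}\,P$ on the other side, and vertices of the $Q$'s lie on the boundary of $\mathrm{conv}\,P$. So the $Q$'s are the closures of its connected components. Given $K$, the triangulations of the $Q$'s can be chosen arbitrarily and independently. So, conditionally on $K$, $T$ is uniform on the product of the sets of triangulations of the $Q$'s.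

Each interior edge is between two $K$-triangles, or a door, or a diagonal of some $Q$. Doors are not LC, hence
$$\mathrm{LC}(T)=\mathrm{LC}(K)+\sum_Q\mathrm{LC}(T|_Q),$$
where $\mathrm{LC}(K)$ counts LC edges between two $K$-triangles and depends only on $K$. By the last remark of Section 3 for each convex polygon $Q$, the conditional mean of $2^{\mathrm{LC}(T|_Q)}$ is $r_{N_Q}$ and that of $\mathrm{LC}(T|_Q)$ is $N_Q/2$. So
$$\ln\mathbb E[2^{\mathrm{LC}}\mid K]=\mathrm{LC}(K)\ln2+\sum_Q\ln r_{N_Q}=\ln2\cdot\mathbb E[\mathrm{LC}\mid K]+\sum_Qg_{N_Q}.$$

**Step 5: Jensen over $K$ only.** By Lemma 1, Jensen's inequality applied to the random variable $\ln\mathbb E[2^{\mathrm{LC}}\mid K]$, (2), Lemma 2 and $N=n-3+2k$,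
$$\ln\frac{\mathrm{pg}'(P)}{\mathrm{tr}(P)}\ \ge\ \frac{\ln2}2(N+\mathbb Eu)+\mathbb E\sum_Qg_{N_Q}\ \ge\ \frac{\ln 2}2(n-3+3k)+\mathbb E\sum_Qg_{N_Q}.$$
The right side of (1) is $k\ln2+g_{n-3}+\frac{n-3}2\ln2+\frac k{250}$. Hence (1) follows from
$$g_{n-3}-\mathbb E\sum_Qg_{N_Q}\ \le\ \Big(\frac{\ln2}2-\frac1{250}\Big)k . \tag{5}$$

So each interior point has a budget of $\frac{\ln2}2-\frac1{250}=0.3425\ldots$, and we must show that the convex pieces return almost all of $g_{n-3}\approx\gamma(n-3)$.

*The expectation in (5) cannot be dropped.* Let $k=1$ and let $T$ join $p$ to all $n-1$ hull vertices. There is no $Q$, so the left side without expectation is $g_{n-3}\ge\gamma(n-3)$, which exceeds $0.3426$ once $n\ge15$. A fan of many triangles at $p$ is expensive. What saves us is that it is rare: in a random triangulation of a convex polygon, a given vertex lies on average in fewer than three triangles. Sections 7 and 8 reduce the loss to such fans, and Sections 9 and 10 average over them.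

## 7. Euler's formula on the interior points and the forest of doors

**Step 1: count $\tau_2+\tau_3$.** Let $G_I$ be the graph on $I$ formed by the edges of $T$ between interior points, with $c\ge1$ components and $e_I$ edges. We claim that its bounded faces are exactly the interiors of the $\tau_3$-triangles.

A bounded face $\Phi$ of $G_I$ lies in $\mathrm{conv}(I)$, as the complement of $\mathrm{conv}(I)$ is connected, unbounded and disjoint from $G_I$. So $\Phi$ contains no point of $P$, and its closure contains no hull vertex. Suppose an edge of $T$ not in $G_I$ meets $\Phi$. Its relative interior is disjoint from $G_I$, hence lies in $\Phi$; so both endpoints lie in the closure of $\Phi$, hence in $I$. Then the edge is in $G_I$, a contradiction. So no edge of $T$ meets $\Phi$, and $\Phi$ lies in the interior of a single triangle of $T$. This interior is connected and disjoint from $G_I$, so it equals $\Phi$; the vertices of the triangle are in the closure of $\Phi$, hence in $I$. Conversely, a triangle with all vertices in $I$ has its boundary in $G_I$ and its interior disjoint from $G_I$, so its interior is a bounded face.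

Euler's formula gives $k-e_I+\tau_3=c$. Every edge of $G_I$ lies in two triangles, so $2e_I=3\tau_3+\tau_2$. Eliminating $e_I$,
$$\tau_2+\tau_3=2k-2c . \tag{6}$$

**Step 2: a pointwise bound for the loss.** $T$ has $n-2+k$ triangles, so by (6), $n-2+k=\sum_Q(N_Q+1)+\tau_1+2k-2c$, i.e.
$$n-3=\sum_Q(N_Q+1)+\tau_1+k-2c-1 .$$
With $g_{n-3}\le\gamma(n-3)+\sigma$ from (4) and the definition of $f_j$, for every $T$,
$$g_{n-3}-\sum_Qg_{N_Q}\ \le\ \gamma\tau_1+\sum_Qf_{N_Q}+\gamma k-2\gamma c-\gamma+\sigma . \tag{7}$$

**Step 3: components are joined by doors as in a forest.** We want to charge $f_{N_Q}$ to doors, because doors can be attributed to interior points. Let $e_Q$ be the number of doors of $Q$. Then $e_Q\ge1$: otherwise all sides of $Q$ are hull edges and $Q=\mathrm{conv}\,P$ would contain the points of $I$. We claim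
$$\sum_Q(e_Q-1)\le c-1 . \tag{8}$$
Form a bipartite multigraph: its nodes are the $Q$'s and the components of $G_I$, and each door of $Q$ gives an edge from $Q$ to the component containing its apex. If this is a forest, then $\sum_Qe_Q\le\#Q+c-1$, which is (8).

Suppose there is a cycle, possibly a double edge. It passes through some $Q$, using doors $\delta_1\ne\delta_2$ of $Q$. The sides of $Q$ that are not hull edges are non-crossing chords of $\mathrm{conv}\,P$. So $\mathrm{conv}\,P\setminus Q$ is the disjoint union of caps, one strictly beyond each such side. Each cap is relatively open, so each connected subset of $\mathrm{conv}\,P\setminus Q$ lies in one cap. We locate the other nodes.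

- A component of $G_I$ is connected and disjoint from $Q$: its vertices are not in $Q$, and its edges do not cross the sides of $Q$. So it lies in one cap.
- A polygon $Q'\ne Q$ has its interior, which is connected and disjoint from $Q$, in one cap.
- If $Q'\ne Q$ and a component $C$ are adjacent, they lie in the same cap. Indeed the interior of $Q'$, the relative interior of the door (not a side of $Q$), the interior of the $K$-triangle at the door, and its apex $p\in C$ together form a connected set disjoint from $Q$.

The nodes of the cycle other than $Q$ form a path, so they all lie in one cap. But they include the component of the apex at $\delta_1$, which lies in the cap beyond $\delta_1$, and the component of the apex at $\delta_2$, which lies in the cap beyond $\delta_2$. (If they are the same component, it would lie in two caps.) This is a contradiction, and (8) is proved.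

**Step 4: charge to doors.** If $f_{N_Q}\ge0$, then $f_{N_Q}\le e_Qf_{N_Q}$. If $f_{N_Q}<0$, then $f_{N_Q}=e_Qf_{N_Q}+(e_Q-1)(-f_{N_Q})\le e_Qf_{N_Q}+(e_Q-1)f^*$. Summing and using (8),
$$\sum_Qf_{N_Q}\ \le\sum_{\text{doors}}f_{N_Q}+(c-1)f^* , \tag{9}$$
where in the sum over doors, $Q$ is the component at the door.

## 8. Blocks and straddlers around an interior point

By (7) and (9), the main loss is $\gamma\tau_1+\sum_{\text{doors}}f_{N_Q}$. Each door belongs to one $\tau_1$-triangle, and each $\tau_1$-triangle has one vertex in $I$. We now group the $\tau_1$-triangles at each $p\in I$ into few fans of angle less than $\pi$; that angle is what will make the fans convex.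

Let $p\in I$. Consecutive neighbors around $p$ span triangles of $T$, with angle $<\pi$ at $p$. Call $p$ *isolated* if all its neighbors are in $H$.

**Definition (non-isolated $p$: runs, blocks, straddlers).** A *run* at $p$ is a maximal sequence $w_0,\dots,w_r$ ($r\ge0$) of consecutive neighbors in $H$, in counterclockwise order. Let $o_p$ be the number of runs.

- If $r\ge1$ and the angle from $w_0$ to $w_r$ is $<\pi$, the run is one *block*.
- If that angle is $>\pi$, let $A$ be the set of neighbors of the run at angle $<\pi$ from $w_0$, and $A'$ the others. Each of $A,A'$ with at least $2$ elements is a *block*. The triangle between the last element of $A$ and the first of $A'$ is a *straddler*.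

Angle exactly $\pi$ is excluded by general position. At most one run at $p$ has angle $>\pi$. Both $A$ and $A'$ span an angle $<\pi$: for $A'$, its first element is at angle $>\pi$ from $w_0$ and $w_r$ is at angle $<2\pi$. So a non-isolated $p$ has at most $o_p+1$ blocks and at most $1$ straddler.

**Definition (isolated $p$: blocks, straddlers).** Fix, depending only on $p$ and $P$, a line $\ell_p$ through $p$ that misses the other points of $P$. The neighbors of $p$ on each side of $\ell_p$ form a *block* if there are at least $2$ of them. The two triangles at $p$ crossed by $\ell_p$ are *straddlers*.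

So an isolated $p$ has at most $2$ blocks and exactly $2$ straddlers. In both cases every $\tau_1$-triangle belongs to exactly one block or is a straddler, and every block spans an angle $<\pi$ at $p$.

*Example.* Take the triangle $abc$ with interior points $p,q$ from Section 1, and the triangulation containing $qb$, with triangles $pab,\ apq,\ pqb,\ qbc,\ qca$. Here $\tau_1=3$, $\tau_2=2$, $c=1$, and (6) reads $2=4-2$. At $p$ the only run is $(a,b)$, one block. At $q$ the only run is $(b,c,a)$. Since $p$ lies inside the triangle $aqb$, the angle from $b$ through $c$ to $a$ is $>\pi$. So $A=\{b,c\}$ is a block, $A'=\{a\}$ is not, and $qca$ is a straddler.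

**Step 1: the number of runs.** Each run at a non-isolated $p$ is flanked at $p$ by two distinct triangles with exactly two interior vertices: one before $w_0$, one after $w_r$. Conversely each $\tau_2$-triangle flanks exactly one run at each of its two interior vertices, and these vertices are not isolated. So $\sum_p2o_p=2\tau_2$, i.e. $\sum_po_p=\tau_2$, the sum being over non-isolated $p$.

**Step 2: the number of blocks and straddlers.** Let $s$ be the number of isolated points and $k'=k-s$. Isolated points are components of $G_I$, so $c\ge s$, and (6) gives $\tau_2\le2k-2c\le2k'$. Hence $\sum_p(o_p+1)\le3k'$ over non-isolated $p$, and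
$$\#\text{blocks}\le3k'+2s,\qquad\#\text{straddlers}\le k'+2s . \tag{10}$$

**Step 3: the cost of straddlers and of blocks.** Distinct doors have distinct $\tau_1$-triangles, since a $\tau_1$-triangle has only one side with both ends in $H$. A $\tau_1$-triangle that is a straddler contributes $\gamma$ to $\gamma\tau_1$ and at most $\max(0,f_0)=\gamma$ to the sum over doors, because $f_j$ is nonincreasing; in total at most $2\gamma$. For a block $\beta=(w_0,\dots,w_r)$ of $p$ in $T$, $r\ge1$, define
$$\mathrm{cost}(T,\beta)=\gamma r+\sum f_{N_Q},$$
the sum being over those sides $w_iw_{i+1}$ that are doors, with $Q$ the component at that door. Then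
$$\gamma\tau_1+\sum_{\text{doors}}f_{N_Q}\ \le\ \sum_\beta\mathrm{cost}(T,\beta)+2\gamma\cdot\#\text{straddlers}. \tag{11}$$

It remains to bound the average cost of a block.

## 9. A random triangulation of a polygon seen from one vertex

**Lemma 3.** Let $R$ be a convex $(M+3)$-gon with a distinguished vertex $p$, triangulated uniformly at random. Let $\tau$ be the number of triangles at $p$. For each triangle $pab$ such that $ab$ is a diagonal of $R$, let $j(ab)+3$ be the number of vertices of the polygon cut off by $ab$ on the side away from $p$. Then
$$\mathrm{cost}(M):=\mathbb E\Big[\gamma\tau+\sum_{ab}f_{j(ab)}\Big]\ \le\ B:=0.084 .$$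

*Proof.* **Step 1: expected numbers of triangles at $p$.** Let $v_1,\dots,v_{M+2}$ be the other vertices in order. The triangle $pv_iv_l$ with $l-i=j+2$ cuts off a $(j+3)$-gon, which has $C_{j+1}$ triangulations. The two remaining parts, with vertices $p,v_1,\dots,v_i$ and $p,v_l,\dots,v_{M+2}$, have $C_{i-1}$ and $C_{M+2-l}$ triangulations, where $(i-1)+(M+2-l)=M-1-j$. Summing over positions, $\sum_{\iota+\iota'=M-1-j}C_\iota C_{\iota'}=C_{M-j}$. So the expected number of triangles $pab$ with $ab$ a diagonal of given $j$ is
$$x_j=\frac{C_{j+1}C_{M-j}}{C_{M+1}},\qquad 0\le j\le M-1 .$$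
The same formula with $j=-1$ gives the expected number of triangles $pab$ with $ab$ a side of $R$, namely $1$. Hence
$$\mathbb E\tau=\sum_{i=0}^M\frac{C_iC_{M+1-i}}{C_{M+1}}=\frac{C_{M+2}}{C_{M+1}}-1=3-\frac6{M+3},\qquad \mu:=\sum_{j\ge0}x_j=2-\frac6{M+3}.$$

**Step 2: small cases.** $\mathrm{cost}(0)=\gamma$. For $M=1$: $\mathbb E\tau=\frac32$, $x_0=\frac12$, so $\mathrm{cost}(1)=\frac32\gamma+\frac12f_0=2\gamma<0.06$. For $M=2$: $\mathbb E\tau=1.8$, $x_0=x_1=\frac25$, so $\mathrm{cost}(2)=1.8\gamma+0.4f_0+0.4f_1<0.0662$.

**Step 3: $M\ge3$.** With the bounds on $f_j$ from Section 5,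
$$\mathrm{cost}(M)\le0.02988(1+\mu)+0.02988x_0+0.0009x_1-0.0056x_2-0.0083(\mu-x_0-x_1-x_2)$$
$$=0.02988+0.02158\,\mu+0.03818\,x_0+0.0092\,x_1+0.0027\,x_2 .$$
We bound $x_0,x_1,x_2$ by a constant plus a multiple of $\frac1{M+3}$, to match $\mu$.

First, $x_0=\frac{M+2}{2(2M+1)}=\frac14+\frac3{4(2M+1)}\le\frac14+\frac{3/4}{M+3}$, as $2M+1\ge M+3$.

Next, $x_1=\frac{(M+1)(M+2)}{2(4M^2-1)}=\frac18+\frac{3M+9/4}{8M^2-2}\le\frac18+\frac1{M+3}$. The inequality is equivalent to $5M^2-11.25M-8.75\ge0$; this polynomial equals $2.5$ at $M=3$ and is increasing for $M\ge3$.

Finally, $x_2=\frac{5M(M+1)(M+2)}{8(2M-3)(2M-1)(2M+1)}=\frac5{64}+\frac5{64}\cdot\frac{36M^2+18M-3}{8M^3-12M^2-2M+3}\le\frac5{64}+\frac2{M+3}$. The inequality is equivalent to $(36M^2+18M-3)(M+3)\le25.6\,(8M^3-12M^2-2M+3)$, i.e. to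
$$168.8M^3-433.2M^2-102.2M+85.8\ge0 .$$
For $M\ge3$ we have $168.8M^3\ge506.4M^2$, so the left side is at least $73.2M^2-102.2M\ge117.4M>0$.

Adding up, the constant is $0.02988+0.04316+0.009545+0.00115+0.00022<0.08396$, and
$$\mathrm{cost}(M)\le0.08396+\frac{-0.12948+0.02864+0.0092+0.0054}{M+3}<0.084 . \qquad\square$$

## 10. Every block sits in a convex polygon that can be retriangulated

**Lemma 4.** $\displaystyle\mathbb E\sum_\beta\mathrm{cost}(T,\beta)\ \le\ B\;\mathbb E[\#\text{blocks}]$.

*Proof.* The plan: attach to each block a convex polygon $R$ containing its fan, show that retriangulating $R$ arbitrarily produces again a block with the same $R$, and apply Lemma 3 to each resulting class.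

**Step 1: the fan is convex.** Let $\beta=(w_0,\dots,w_r)$ be a block of $p$ in $T$, and let $F=pw_0\cdots w_r$ be the union of the triangles $pw_iw_{i+1}$. It is a simple polygon. Its angle at $p$ is $<\pi$ because $\beta$ is a block, and its angle at each $w_i$ is $<\pi$ because $w_i\in H$. So $F$ is convex.

**Step 2: definition and convexity of $R$.** Let $R=R(T,\beta)$ be the union of $F$ and the components $Q$ attached at those sides $w_iw_{i+1}$ that are doors. We show that *$R$ is a convex polygon with vertex $p$, all of whose other vertices are in $H$.*

Let $Z_i$ be the closed cap of $\mathrm{conv}\,P$ on the side of the line $w_iw_{i+1}$ away from $p$. A component attached at $w_iw_{i+1}$ lies in $Z_i$. The line meets $\mathrm{conv}\,P$ only in the segment $w_iw_{i+1}$. Since $F$ is convex, it lies on the other closed side; so $Z_i\cap F=w_iw_{i+1}$, and no other $w_j$ lies in $Z_i$. Thus the hull vertices of $Z_i$ strictly beyond the line are those of an open arc of the hull boundary with ends $w_i,w_{i+1}$ that contains no $w_j$.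

Let $i\ne j$. The arcs for $i$ and $j$ have different pairs of ends, so they are different members of the set of arcs into which the $w$'s cut the hull boundary; hence they are disjoint. So all hull vertices of $Z_j$ lie on the closed side of the line $w_iw_{i+1}$ opposite to $Z_i$, and on the line itself there are only common ends. As $Z_j$ is the convex hull of its hull vertices, $Z_i\cap Z_j$ is at most a common vertex.

Hence the attached $Q$'s are distinct, each meets $F$ only in the common side, and they meet each other in at most a common vertex $w_i$ of consecutive sides. So $R$ is a simple polygon contained in $\mathrm{conv}\,P$. Its angles at hull vertices are $<\pi$, and its angle at $p$ is that of $F$; so $R$ is convex. Its vertices are $p$, the $w_i$ and the vertices of the attached $Q$'s. It contains no other points of $P$.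

**Step 3: what lies outside $R$.** Let $R$ have $M+3$ vertices. *Each side of $R$ not containing $p$ is a hull edge or has a $K$-triangle on its outer side.* Such a side is either a side $w_iw_{i+1}$ that is not a door, or a side of an attached $Q$ other than its door to $F$. In both cases, unless it is a hull edge, the triangle outside is in $K$.

**Step 4: retriangulating $R$ preserves the block.** Replace $T|_R$ by any triangulation of $R$. This gives a triangulation $T'$ of $P$, and nothing changes outside $R$. The vertex $p$ keeps its interior neighbors, its neighbors outside the cone of $R$ at $p$, and $w_0,w_r$, as $pw_0$ and $pw_r$ are sides of $R$. Its new neighbors, in the open cone, are hull vertices. Hence $p$ stays isolated or stays non-isolated.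

If $p$ is non-isolated, the run containing the block keeps its first and last elements and its total angle. The rule cutting it depends only on the total angle and on the direction of the first element. If $p$ is isolated, the cutting depends only on $\ell_p$. In either case the cone of the block lies entirely within one part, so the cut happens in the same place. So $T'$ has a block $\beta'$ of $p$ with the same first and last elements as $\beta$. It is the only one, since blocks of $p$ in $T'$ are disjoint.

**Step 5: $R$ is recovered.** Consider the sides opposite to $p$ of the triangles at $p$ in $T'|_R$. Those that are sides of $R$ are not doors, since by Step 3 there is nothing or a $K$-triangle outside. Those that are diagonals of $R$ cut off polygons triangulated by all-hull triangles. The other sides of such a polygon are sides of $R$, so they are hull edges or have $K$-triangles outside. So these diagonals are doors, and the polygons cut off are exactly the components at them. Thus $R(T',\beta')=R$, and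
$$\mathrm{cost}(T',\beta')=\gamma\tau+\sum_{ab}f_{j(ab)}$$
in the notation of Lemma 3, for the triangulation $T'|_R$ of $R$.

**Step 6: averaging over classes.** Split the pairs $(T,\beta)$ into classes according to ($p$, $R(T,\beta)$, $T$ outside $R$). Within a class, $\beta$ is determined by $T$, because its first and last elements are the neighbors of $p$ on $R$. By Steps 4 and 5 every triangulation of $R$ occurs. So each class corresponds bijectively to the set of all triangulations of the convex $(M+3)$-gon $R$, and by Lemma 3 the average of $\mathrm{cost}$ over the class is $\mathrm{cost}(M)\le B$. Summing over classes, $\sum_{(T,\beta)}\mathrm{cost}(T,\beta)\le B\cdot\#\{(T,\beta)\}$; divide by $\mathrm{tr}(P)$. $\square$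

## 11. Fitting the losses into the budget

*Proof of Theorem A.* For $k=0$, $P$ is in convex position and (1) is an equality. Let $k\ge1$. Taking expectations in (7) and inserting (9), (11) and Lemma 4,
$$g_{n-3}-\mathbb E\sum_Qg_{N_Q}\ \le\ \mathbb E\big[B\cdot\#\text{blocks}+2\gamma\cdot\#\text{straddlers}\big]+\gamma k+\mathbb E\big[(c-1)f^*-2\gamma c-\gamma+\sigma\big].$$
The last bracket equals $(c-1)(f^*-2\gamma)+(\sigma-3\gamma)$. It is negative, because $c\ge1$, $f^*=0.0158<2\gamma$ and $\sigma=0.0456<0.0894<3\gamma$. By (10) and $k=k'+s$, the rest is at most
$$\mathbb E\big[B(3k'+2s)+2\gamma(k'+2s)+\gamma(k'+s)\big]=\mathbb E\big[k'(3B+3\gamma)+s(2B+5\gamma)\big],$$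
where
$$3B+3\gamma<0.252+0.08964=0.34164,\qquad 2B+5\gamma<0.168+0.1494=0.3174 .$$
On the other side, $\frac{\ln2}2-\frac1{250}>0.34657-0.004=0.34257$. Since $k'+s=k$, inequality (5) holds, hence (1), hence the inequality of Theorem A. For $k\ge1$ the factor $e^{k/250}$ exceeds $1$, so $\mathrm{pg}(P)/\mathrm{tr}(P)>\mathrm{pg}(G_n)/\mathrm{tr}(G_n)$ strictly; for $k=0$ there is equality. $\blacksquare$
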